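# Decreasing idempotents in $\beta G$ and involutions on $\ell_1(G)^{**}$

## 1. A tower of idempotent ultrafilters

Let $G$ be an infinite discrete group. Write $\beta G$ for the set of ultrafilters on $G$, and for $E\subseteq G$ put $\overline E=\{p\in\beta G: E\in p\}$. These sets are a basis of a compact Hausdorff topology on $\beta G$. Identifying $x\in G$ with the ultrafilter $\{E: x\in E\}$, the set $\overline E$ is the closure of $E$. Two ultrafilters are multiplied by the rule
$$E\in pq\iff\{x\in G:\ x^{-1}E\in q\}\in p ,\qquad x^{-1}E=\{y: xy\in E\}. \tag{1}$$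
In words: $E$ is $pq$-large if for $p$-most $x$ and then $q$-most $y$ we have $xy\in E$. Section 2 shows that this is an associative product, and that
$$\text{for each fixed } q\in\beta G \text{ the map } p\mapsto pq \text{ is continuous on } \beta G. \tag{2}$$
The maps $q\mapsto pq$ need not be continuous, and this asymmetry drives the whole talk.

**Example (order matters).** Take $G=\mathbb Z$, written additively. Let $p,q$ be nonprincipal ultrafilters with $P=\{4^k:k\text{ even}\}\in p$ and $Q=\{4^l:l\text{ odd}\}\in q$. Put $E=\{4^k+4^l:k\text{ even},\,l\text{ odd},\,k<l\}$. For $x=4^k\in P$ we have $-x+E\supseteq\{4^l: l\text{ odd},\ l>k\}$. This set is in $q$, since it differs from $Q$ by a finite set. So $E\in p+q$. In the same way $E'=\{4^k+4^l:k\text{ even},\,l\text{ odd},\,l<k\}$ lies in $q+p$. By uniqueness of base-4 expansions $E\cap E'=\emptyset$, so $p+q\ne q+p$.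

For idempotents $e,f$ (elements with $ee=e$, $ff=f$) write $f\le e$ if $ef=fe=f$. This relation is transitive: if $g\le f\le e$, then $eg=e(fg)=(ef)g=fg=g$ and $ge=(gf)e=g(fe)=gf=g$.

Here is the object on which everything turns.

**Proposition 1 (the tower).** Let $G$ be an infinite discrete group. There are idempotents $e_n$ $(n\ge0)$ and $f_{n,i}$ $(n\ge1,\ i\ge0)$ in $\beta G$, with $f_{n,0}=e_{n-1}$, and sets $J_{n,i}\subseteq G$ $(n,i\ge1)$, such that:

- (T1) $f_{n,i}f_{n,j}=f_{n,\max(i,j)}$ for all $n\ge1$ and $i,j\ge0$;
- (T2) $J_{n,i}\in f_{n,i}$ for $i\ge1$, and for each fixed $n$ the sets $J_{n,i}$ $(i\ge1)$ are pairwise disjoint;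
- (T3) $e_nf_{m,i}=f_{m,i}$ whenever $m>n$;
- (T4) $e_nf_{m,i}=e_n$ whenever $1\le m\le n$.

For each $n$ there is a decreasing chain $e_{n-1}=f_{n,0}\ge f_{n,1}\ge f_{n,2}\ge\cdots$ whose members live on disjoint sets. The element $e_n$ absorbs the whole $n$-th chain when it stands on the left, and the $(n+1)$-st chain starts below $e_n$.

The purpose of the tower is to show that the bidual of $\ell_1(G)$ cannot be turned around: no additive bijection can reverse its product. One chain with disjoint supports is incompatible with such a reversal, provided the reversal is bounded on that chain. The stack of infinitely many chains guarantees that it is bounded on at least one of them. We construct the tower in Sections 6 and 7, after seeing how it is used.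

## 2. The first Arens product and the Duncan–Hosseiniun question

**The product.** Let $A=\ell_1(G)$ with convolution, so that $A^*=\ell_\infty(G)$ and $A^{**}=\ell_\infty(G)^*$. For $f\in\ell_\infty(G)$, $x,y\in G$, $m,n\in A^{**}$ put
$$(f\cdot x)(y)=f(xy),\qquad (n\cdot f)(x)=\langle n,f\cdot x\rangle,\qquad \langle m\square n,f\rangle=\langle m,n\cdot f\rangle .$$
This is the first Arens product. We often write $mn$ for $m\square n$.

It is associative. Since $(f\cdot x)\cdot y=f\cdot(xy)$, we have $(k\cdot(f\cdot x))(y)=\langle k,f\cdot(xy)\rangle=(k\cdot f)(xy)$, so $k\cdot(f\cdot x)=(k\cdot f)\cdot x$. Hence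
$$((n\square k)\cdot f)(x)=\langle n,k\cdot(f\cdot x)\rangle=\langle n,(k\cdot f)\cdot x\rangle=(n\cdot(k\cdot f))(x),$$
and therefore $\langle m\square(n\square k),f\rangle=\langle m,n\cdot(k\cdot f)\rangle=\langle (m\square n)\square k,f\rangle$. Since $\|n\cdot f\|\le\|n\|\|f\|$, also $\|mn\|\le\|m\|\|n\|$. Finally, for fixed $n$ and $f$ the number $\langle mn,f\rangle=\langle m,n\cdot f\rangle$ is the value of $m$ at a fixed element of $\ell_\infty(G)$. So
$$\text{for each fixed } n\in A^{**} \text{ the map } m\mapsto mn \text{ is weak*-continuous on } A^{**}. \tag{3}$$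

**How $\beta G$ sits inside.** A character $p$ of the algebra $\ell_\infty(G)$ takes the values $0,1$ on indicator functions, and $\{E:p(1_E)=1\}$ is an ultrafilter. Conversely an ultrafilter $p$ gives the character $f\mapsto\lim_{x\to p}f(x)$. These assignments are mutually inverse because simple functions are norm-dense in $\ell_\infty(G)$. So $\beta G$ is the set of characters. It is a weak*-closed subset of the unit ball of $A^{**}$, hence weak*-compact, and the weak* topology on it is the one with basis $\{\overline E\}$. Every $p\in\beta G$ has norm $1$, and $E\in p$ means $\langle p,1_E\rangle=1$.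

If $q\in\beta G$, then $f\mapsto q\cdot f$ is a unital algebra homomorphism of $\ell_\infty(G)$, because each $f\mapsto f\cdot x$ is one and $q$ is a character. So if also $p\in\beta G$, then $p\square q=p\circ(f\mapsto q\cdot f)$ is a character. Since $1_E\cdot x=1_{x^{-1}E}$, the function $q\cdot1_E$ is the indicator of $\{x:x^{-1}E\in q\}$. Thus $\langle p\square q,1_E\rangle=1$ exactly when (1) holds. The product (1) is the Arens product restricted to $\beta G$, so it is associative, and (3) gives (2).

**The question.** The natural involution of $\ell_1(G)$ is $f^*(x)=\overline{f(x^{-1})}$. An involution on $A^{**}$ means a conjugate-linear map $n\mapsto n^*$ with $(m\cdot n)^*=n^*\cdot m^*$ and $n^{**}=n$. It extends the natural one if it agrees with it on $\ell_1(G)\subseteq\ell_1(G)^{**}$. No continuity is assumed.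

Duncan and Hosseiniun asked whether, for a locally compact group $G$, the natural involution on $L_1(G)$ extends to an involution on $L_1(G)^{**}$. The following facts are known: (a) if an extension exists, $G$ is discrete; (b) the answer is negative for every discrete $G$ with an infinite amenable subgroup; (c) by work of Ol'shanskii, there are infinite, countable, discrete groups with no infinite amenable subgroup. The problem treated here asks about precisely those remaining groups: let $G$ be infinite, countable and discrete, with no infinite amenable subgroup; does the natural involution on $\ell_1(G)$ extend? (The source of the problem is "Solution To Farhadi–Ghahramani's Multiplier Problem", http://www.ams.org/proc/2010-138-02/S0002-9939-09-09778-0/S0002-9939-09-09778-0.pdf.)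

The answer is that it never extends. The proof uses neither amenability nor countability, nor that the involution extends the natural one, and it assumes no continuity. Facts (a)–(c) are not used either.

**Theorem A.** Let $G$ be an infinite discrete group. Let $B$ be a Banach algebra that is a dual Banach space and in which $b\mapsto bc$ is weak*-continuous for every $c\in B$. Then there is no bijective additive map $\psi:A^{**}\to B$ with $\psi(mn)=\psi(n)\psi(m)$ for all $m,n$.

**Corollary.** If $G$ is an infinite discrete group, then $\ell_1(G)^{**}$ admits no involution at all. In particular it admits none extending the natural involution.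

The Corollary follows from Theorem A with $B=(A^{**},\square)$ and $\psi(n)=n^*$: by (3) this $B$ is allowed, and an involution is additive, bijective (it is its own inverse) and reverses products. The Corollary settles the problem.

**Theorem B.** For a locally compact group $G$, the following are equivalent for $L_1(G)^{**}$ with the first Arens product: (i) the natural involution of $L_1(G)$ extends to an involution; (ii) there is some involution; (iii) there is some ring anti-automorphism; (iv) $G$ is finite.

So the Duncan–Hosseiniun question has an affirmative answer exactly for finite groups.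

**Corollary C.** Let $G$ be infinite and discrete. (1) $(\ell_1(G)^{**},\square)$ is not ring-isomorphic to $\ell_1(G)^{**}$ with the second Arens product $\Diamond$. (2) It is not ring-isomorphic to any Banach algebra $C$ that is a dual space in which all left multiplications $c\mapsto dc$ are weak*-continuous. In particular, it is not ring-isomorphic to a von Neumann algebra or to any dual Banach algebra.

## 3. Finite groups, the integers, and weak*-continuous involutions

If $G$ is finite, then $\ell_1(G)$ is finite-dimensional, $\ell_1(G)^{**}=\ell_1(G)$, and the natural involution is itself an extension.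

For infinite $G$, a sensible first candidate is the double transpose. Put $f^\star(x)=\overline{f(x^{-1})}$ for $f\in\ell_\infty(G)$ and $\langle m^\star,f\rangle=\overline{\langle m,f^\star\rangle}$ for $m\in A^{**}$. This is conjugate-linear, weak*-continuous and its own inverse. On $a\in\ell_1(G)$ it gives $\langle a^\star,f\rangle=\sum_x\overline{a(x)}f(x^{-1})=\sum_x\overline{a(x^{-1})}f(x)$, the natural involution. Since $\ell_1(G)$ is weak*-dense in its bidual, it is the only weak*-continuous extension.

Try it on $G=\mathbb Z$. For an ultrafilter, $E\in p^\star$ if and only if $-E\in p$. Unwinding (1),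
$$E\in q^\star+p^\star\iff\{x:-x+E\in p^\star\}\in q^\star\iff\{x:-x+(-E)\in p\}\in q\iff E\in(q+p)^\star .$$
So $(q+p)^\star=q^\star+p^\star$. If $\star$ reversed products we would also have $(p+q)^\star=q^\star+p^\star$, hence $p+q=q+p$ for all $p,q$. The example of Section 1 contradicts this, so the candidate fails.

Using one chain of the tower, the same conclusion holds for every infinite $G$ and every weak*-continuous involution, whether or not it extends the natural one.

**Warm-up.** Let $f_1,f_2,\dots\in\beta G$ satisfy $f_if_j=f_{\max(i,j)}$, with pairwise disjoint $J_i\in f_i$. Then the left multiplications $n\mapsto mn$ of $A^{**}$ are not all weak*-continuous. Consequently $A^{**}$ has no weak*-continuous involution.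

*Proof.* Let $p,p'$ be weak*-cluster points of $(f_i)$. For $i\ge k$ we have $f_if_k=f_i$, so (3) gives $pf_k=p$ for every $k$. Suppose all left multiplications were weak*-continuous. Letting $f_k$ run to $p'$ in $pf_k=p$ gives $pp'=p$. Also $f_if_k=f_k$ for $k\ge i$, so letting $f_k$ run to $p'$ gives $f_ip'=p'$, and then (3) gives $pp'=p'$. So $p=p'$, and $(f_i)$ has only one cluster point. But with $E=\bigcup_{i\text{ even}}J_i$ we have $\langle f_i,1_E\rangle=1$ for even $i$. For odd $i$ the set $J_i\in f_i$ is disjoint from $E$, so $\langle f_i,1_E\rangle=0$. Cluster points of the even and of the odd subsequence (which exist by compactness of $\beta G$) are therefore different, a contradiction.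

If $*$ is a weak*-continuous involution, then $n\mapsto mn=(n^*m^*)^*$ is a composition of weak*-continuous maps, which was just excluded. $\square$

The argument used left continuity at two places, $pp'=p$ and $f_ip'=p'$. For an involution that is only an algebraic map, neither is available. The next section recovers what is needed from the weak* topology of the target.

## 4. A reversal is unbounded on every chain with disjoint supports

Let $\psi:A^{**}\to B$ be as in Theorem A (assumed to exist). It carries a chain $(f_i)$ to elements $u_i=\psi(f_i)$, again with $u_ku_i=\psi(f_if_k)=u_{\max(i,k)}$. In $B$ the first factor is the continuous one. So a limit $w$ of the $u_k$ satisfies $wu_i=w$, and pulling this back through $\psi$ reverses it into $f_i\nu=\nu$. This is a left-hand relation in $A^{**}$ of the kind that left continuity would have provided. To have a limit $w$ we need boundedness.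

**Lemma 2.** Let $f_1,f_2,\dots\in\beta G$ satisfy $f_if_j=f_{\max(i,j)}$, with pairwise disjoint sets $J_i\in f_i$. If $\psi:A^{**}\to B$ is as in Theorem A, then $\sup_i\|\psi(f_i)\|=\infty$.

*Proof.* Suppose the $u_i=\psi(f_i)$ are bounded. By Banach–Alaoglu there is a weak*-cluster point $w\in B$ of $(u_i)$. As $\psi$ is onto and injective, put $\nu=\psi^{-1}(w)\in A^{**}$. Let $p\in A^{**}$ be any weak*-cluster point of $(f_i)$. We show that $p=\nu$ by computing $p\nu$ in two ways.

**Step 1.** This step gives the left-hand relation $f_i\nu=\nu$ for all $i$. For $k\ge i$ we have $u_ku_i=\psi(f_k)\psi(f_i)=\psi(f_if_k)=\psi(f_k)=u_k$. Let $u_k$ run along a subnet converging to $w$. Since $b\mapsto bu_i$ is weak*-continuous, $wu_i=w$. So $\psi(f_i\nu)=\psi(\nu)\psi(f_i)=wu_i=w=\psi(\nu)$, and $f_i\nu=\nu$ by injectivity.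

**Step 2.** This step gives $p\nu=\nu$. The map $m\mapsto m\nu$ is weak*-continuous by (3) and is constantly $\nu$ on the $f_i$ by Step 1. Pass to a subnet of $(f_i)$ converging to $p$.

**Step 3.** This step gives $p\nu=p$. For each $k$, $f_if_k=f_i$ for $i\ge k$, so (3) gives $pf_k=p$. Apply $\psi$: $u_k\psi(p)=\psi(f_k)\psi(p)=\psi(pf_k)=\psi(p)$ for all $k$. Now let $u_k$ run to $w$. Since $b\mapsto b\psi(p)$ is weak*-continuous, $w\psi(p)=\psi(p)$. Thus $\psi(p\nu)=\psi(\nu)\psi(p)=w\psi(p)=\psi(p)$, and $p\nu=p$ by injectivity.

**Step 4.** This step produces the contradiction. By Steps 2 and 3, every cluster point $p$ of $(f_i)$ equals the fixed element $\nu$. But with $E=\bigcup_{i\text{ even}}J_i$ we have $\langle f_i,1_E\rangle=1$ for $i$ even and $0$ for $i$ odd, as in the warm-up. So $(f_i)$ has two different cluster points. $\square$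

Since $\|f_i\|=1$, a single chain already rules out every norm-bounded $\psi$, in particular every norm-continuous involution.

## 5. A gliding hump along the tower

It remains to find a chain on which $\psi$ is bounded. An additive map satisfies $\psi(rm)=r\psi(m)$ for rational $r$, and that is all the linearity we have. The natural tool is a gliding hump: encode infinitely many large values in one convergent sum $a$, recover them by multiplication, and contradict $\|\psi(a)\|<\infty$.

Here is why one chain does not suffice for this. Take $a=\sum_mc_mf_m$ with rational $c_m$ and $\sum|c_m|<\infty$, and put $C_k=c_1+\dots+c_k$. Then $f_ka=C_kf_k+\sum_{m>k}c_mf_m$, so for $k\ge2$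
$$(f_{k-1}-f_k)a=C_{k-1}f_{k-1}+c_kf_k-C_kf_k=C_{k-1}(f_{k-1}-f_k).$$
Applying $\psi$ yields only $|C_{k-1}|\,\|u_{k-1}-u_k\|\le\|\psi(a)\|\,(\|u_{k-1}\|+\|u_k\|)$. This holds as soon as $\|\psi(a)\|\ge\sup_k|C_k|$, however fast $\|u_k\|$ grows. The multipliers that cut out the hump are as large as the hump itself. We need multipliers whose images have norms that are fixed before the hump is chosen. In the tower these are $e_{n-1}$ and $e_n$: they cut out a piece of the $n$-th chain, and the index $i_n$ inside that chain is still free.

**Lemma 3.** Let $\psi:A^{**}\to B$ be as in Theorem A and take the tower of Proposition 1. Then $\sup_i\|\psi(f_{n,i})\|<\infty$ for some $n\ge1$.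

*Proof.* Suppose not.

**Step 1.** We choose the humps. For $n\ge1$ let $K_n=\|\psi(e_{n-1})\|+\|\psi(e_n)\|$. Since $\psi$ is unbounded on the $n$-th chain, there is $i_n$ with
$$2^{-n}\|\psi(f_{n,i_n})-\psi(f_{n,1})\|>nK_n. \tag{4}$$
Put $y_m=2^{-m}(f_{m,i_m}-f_{m,1})$. Then $\|y_m\|\le2\cdot2^{-m}$, so $a=\sum_{m\ge1}y_m$ converges in norm in $A^{**}$.

**Step 2.** We recover $y_n$ from $a$ by multiplication. For $m>n$, (T3) gives $e_ny_m=y_m$. For $1\le m\le n$, (T4) gives $e_ny_m=2^{-m}(e_n-e_n)=0$. The product is norm-continuous, so $e_na=\sum_{m\ge n+1}y_m$ for every $n\ge0$. Hence for $n\ge1$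
$$(e_{n-1}-e_n)a=\sum_{m\ge n}y_m-\sum_{m\ge n+1}y_m=y_n .$$

**Step 3.** We apply $\psi$ and compare. By additivity and product reversal, $\psi(y_n)=\psi(a)\bigl(\psi(e_{n-1})-\psi(e_n)\bigr)$. By additivity, hence $\mathbb Q$-linearity, $\|\psi(y_n)\|=2^{-n}\|\psi(f_{n,i_n})-\psi(f_{n,1})\|$. With (4),
$$nK_n<\|\psi(y_n)\|\le\|\psi(a)\|K_n .$$
So $K_n>0$ and $\|\psi(a)\|>n$ for every $n\ge1$, which is impossible. $\square$

**Proof of Theorem A, given Proposition 1.** If $\psi$ existed, Lemma 3 would give $n$ with $\sup_i\|\psi(f_{n,i})\|<\infty$. By (T1) and (T2) the chain $(f_{n,i})_{i\ge1}$ with the sets $J_{n,i}$ satisfies the hypotheses of Lemma 2, which says that this supremum is infinite. $\square$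

## 6. Finite products with unique factorization, and ideals of idempotents

What remains is to build the tower. We need a source of idempotents, a way to go below a given idempotent, and a way to move onto a set disjoint from the earlier ones. The source is a textbook theorem.

**Ellis–Numakura theorem.** Every nonempty compact subsemigroup $S$ of $\beta G$ contains an idempotent.

*Proof.* By Zorn's lemma and compactness, $S$ contains a minimal nonempty compact subsemigroup; call it $S$ again and pick $x\in S$. By (2) $Sx$ is compact. It is a subsemigroup of $S$, so $Sx=S$ by minimality. Hence $\{y\in S:yx=x\}$ is nonempty. It is closed by (2), and it is a subsemigroup, so it equals $S$. In particular $xx=x$. $\square$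

**The sequence.** We want products $x_F$ that determine $F$, so that statements about which indices were used become statements about subsets of $G$. For a finite set $F=\{n_1<\dots<n_r\}\subset\mathbb N=\{1,2,\dots\}$ put $x_F=x_{n_1}x_{n_2}\cdots x_{n_r}$, with $x_\emptyset=1$. Choose $x_1,x_2,\dots\in G$ inductively with
$$x_n\notin\{x_F^{-1}x_{F'}:\ F,F'\subseteq\{1,\dots,n-1\}\}. \tag{5}$$
The forbidden set is finite and $G$ is infinite, so the choice is possible.

**Claim.** If $F\ne F'$, then $x_F\ne x_{F'}$. Suppose $x_F=x_{F'}$ with $F\ne F'$ and $|F|+|F'|$ minimal. Let $n=\max(F\cup F')$. If $n\in F\cap F'$, then $x_n$ is the last factor on both sides. Cancelling it gives $x_{F\setminus\{n\}}=x_{F'\setminus\{n\}}$, which contradicts minimality. Otherwise, say $n\in F\setminus F'$. Then $x_{F\setminus\{n\}}x_n=x_{F'}$, so $x_n=x_{F\setminus\{n\}}^{-1}x_{F'}$ with both index sets in $\{1,\dots,n-1\}$, contradicting (5). Moreover, directly from the definition,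
$$x_Fx_H=x_{F\cup H}\quad\text{if }\max F<\min H. \tag{6}$$

For infinite $M\subseteq\mathbb N$ and $m\ge1$ let
$$FP_m(M)=\{x_F:\ \emptyset\ne F\subseteq M\text{ finite},\ \min F\ge m\},\qquad T_M=\bigcap_{m\ge1}\overline{FP_m(M)}\subseteq\beta G .$$
The sets $\overline{FP_m(M)}$ are closed, nonempty (as $M$ is infinite) and decreasing in $m$, so $T_M$ is nonempty and compact. If $M\subseteq M'$, then $T_M\subseteq T_{M'}$.

**Example.** In $G=\mathbb Z$ take $x_n=2^{n-1}$. Condition (5) holds, since a difference of two numbers in $\{0,\dots,2^{n-1}-1\}$ is less than $2^{n-1}$. Here $x_F$ is the integer whose binary digits equal to $1$ are in the places listed by $F$. So $FP_m(\mathbb N)$ is the set of positive multiples of $2^{m-1}$, and $T_{\mathbb N}$ consists of the ultrafilters containing all these sets. The set $J$ of the next lemma, for $M=\mathbb N$, is the set of positive integers with at least one digit $1$ in a place from $Q$.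

**Lemma 4.** (a) $T_M$ is a subsemigroup of $\beta G$. (b) If $Q\subseteq M$ is infinite and $J=\{x_F:F\subseteq M\text{ finite},\ F\cap Q\ne\emptyset\}$, then $I=T_M\cap\overline J$ is a nonempty closed two-sided ideal of $T_M$.

*Proof.* (a) Let $p,q\in T_M$ and $m\ge1$. Let $x=x_F\in FP_m(M)$. If $x_H\in FP_{\max F+1}(M)$, then $x_Fx_H=x_{F\cup H}\in FP_m(M)$ by (6). So $x^{-1}FP_m(M)\supseteq FP_{\max F+1}(M)\in q$. Hence $\{x:x^{-1}FP_m(M)\in q\}$ contains $FP_m(M)\in p$, and (1) gives $FP_m(M)\in pq$. As $m$ was arbitrary, $pq\in T_M$.

(b) $I$ is closed. It contains $T_Q$, because $FP_1(Q)\subseteq J$ and $T_Q\subseteq T_M$. So $I\neq\emptyset$. Let $q\in I$ and $p\in T_M$. By (a) both products lie in $T_M$, so we need $J\in pq$ and $J\in qp$.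

For $J\in pq$: let $x=x_F\in FP_1(M)$. An element of $J\cap FP_{\max F+1}(M)$ is $x_H$ for a unique $H$ by the Claim, so this one $H$ satisfies $H\subseteq M$, $H\cap Q\ne\emptyset$ and $\min H>\max F$. Then $x_Fx_H=x_{F\cup H}\in J$. Therefore $x^{-1}J\supseteq J\cap FP_{\max F+1}(M)\in q$. This holds for all $x\in FP_1(M)\in p$, so $J\in pq$ by (1).

For $J\in qp$: let $x=x_F\in J$, so $F\subseteq M$ meets $Q$. For $x_H\in FP_{\max F+1}(M)$ the set $F\cup H\subseteq M$ still meets $Q$, so $x_Fx_H\in J$. Therefore $x^{-1}J\supseteq FP_{\max F+1}(M)\in p$. This holds for all $x\in J\in q$, so $J\in qp$. $\square$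

**Lemma 5.** Let $S$ be a compact subsemigroup of $\beta G$, $I$ a nonempty closed two-sided ideal of $S$, and $e\in S$ an idempotent. Then there is an idempotent $g\in I$ with $g\le e$.

*Proof.* We have $Ie\subseteq I$, and $Ie$ is compact by (2). It is a semigroup, since $(ye)(y'e)=(yey')e$ with $yey'\in I$. By Ellis–Numakura it contains an idempotent $f$. As $f\in Ie$ and $ee=e$, we have $fe=f$. Put $g=ef$, which lies in $I$. Then $g^2=e(fe)f=eff=ef=g$, $eg=eef=g$, and $ge=e(fe)=ef=g$. $\square$

## 7. Construction of the tower

*Proof of Proposition 1.*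

**Step 1.** We reserve fresh indices for every idempotent to be built. Partition $\mathbb N=Q_0\sqcup\bigsqcup_{n,i\ge1}Q_{n,i}$ into infinite sets. Put $M_0=Q_0$, and for $n\ge1$
$$M_{n,0}=M_{n-1},\qquad M_{n,i}=M_{n,i-1}\cup Q_{n,i}\ (i\ge1),\qquad M_n=\bigcup_{i}M_{n,i}.$$
For $i\ge1$ let $J_{n,i}=\{x_F:F\subseteq M_{n,i}\text{ finite},\ F\cap Q_{n,i}\ne\emptyset\}$. For fixed $n$ these sets are pairwise disjoint. Indeed, let $i<i'$ and $x_F\in J_{n,i'}$, where $F$ is determined by $x_F$. Then $F$ meets $Q_{n,i'}$, which is disjoint from $M_{n,i}$, so $F\not\subseteq M_{n,i}$ and $x_F\notin J_{n,i}$.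

By Ellis–Numakura and Lemma 4(a), choose an idempotent $e_0\in T_{M_0}$. Steps 2 and 3 explain how to pass from an idempotent $e_{n-1}\in T_{M_{n-1}}$ $(n\ge1)$ to the $n$-th chain and to an idempotent $e_n\in T_{M_n}$.

**Step 2.** We build the $n$-th chain below $e_{n-1}$. Put $f_{n,0}=e_{n-1}\in T_{M_{n,0}}$. For $i\ge1$, given an idempotent $f_{n,i-1}\in T_{M_{n,i-1}}\subseteq T_{M_{n,i}}$, apply Lemma 4(b) with $M=M_{n,i}$ and $Q=Q_{n,i}$: the set $T_{M_{n,i}}\cap\overline{J_{n,i}}$ is a nonempty closed two-sided ideal of $T_{M_{n,i}}$. Lemma 5 then gives an idempotent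
$$f_{n,i}\in T_{M_{n,i}}\cap\overline{J_{n,i}},\qquad f_{n,i}\le f_{n,i-1}.$$
Thus $J_{n,i}\in f_{n,i}$. By transitivity of $\le$ we have $f_{n,j}\le f_{n,i}$ for $j\ge i$, that is, $f_{n,i}f_{n,j}=f_{n,j}f_{n,i}=f_{n,j}$.

**Step 3.** We find $e_n\le e_{n-1}$ that absorbs the whole chain from the left. Let $T=T_{M_n}$, which contains all $f_{n,i}$. An element $h$ satisfies $hf_{n,i}=h$ as soon as $h\in Tf_{n,i}$, because $f_{n,i}$ is idempotent. So we look in the intersection of the sets $Tf_{n,i}$. Each is a nonempty left ideal of $T$, compact by (2), and
$$Tf_{n,i+1}=Tf_{n,i+1}f_{n,i}\subseteq Tf_{n,i}.$$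
Hence $L=\bigcap_{i\ge0}Tf_{n,i}$ is a nonempty compact left ideal of $T$, in particular a compact subsemigroup. Let $h\in L$ be an idempotent. Then $hf_{n,i}=h$ for all $i\ge0$, and for $i=0$ this says $he_{n-1}=h$. The product $e_{n-1}h$ need not equal $h$, so we correct $h$ to
$$e_n=e_{n-1}h .$$
As $e_{n-1}\in T$ and $L$ is a left ideal, $e_n\in L\subseteq T_{M_n}$. We check:
$$e_n^2=e_{n-1}(he_{n-1})h=e_{n-1}hh=e_n,\qquad e_{n-1}e_n=e_{n-1}e_{n-1}h=e_n,$$
$$e_ne_{n-1}=e_{n-1}(he_{n-1})=e_{n-1}h=e_n,\qquad e_nf_{n,i}=e_{n-1}(hf_{n,i})=e_n\quad(i\ge0).$$
So $e_n$ is an idempotent in $T_{M_n}$ with $e_n\le e_{n-1}$ and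
$$e_nf_{n,i}=e_n\quad\text{for all }i\ge0, \tag{7}$$
and the induction continues. Note that (7) is a one-sided relation; nothing is claimed about $f_{n,i}e_n$, and nothing is needed.

**Step 4.** We read off (T1)–(T4). (T1) and (T2) were obtained in Steps 1 and 2. For (T3), let $m>n$. Then $f_{m,i}\le f_{m,0}=e_{m-1}\le e_n$ since $m-1\ge n$, so $e_nf_{m,i}=f_{m,i}$. For (T4), let $1\le m\le n$. Then $e_n\le e_m$ gives $e_n=e_ne_m$, and by (7) $e_nf_{m,i}=e_n(e_mf_{m,i})=e_ne_m=e_n$. $\square$

This completes the proof of Theorem A and of the Corollary.

## 8. Ring isomorphisms with algebras continuous on the other side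

The second Arens product on $\ell_1(G)^{**}$ is the mirror image of the first: with $(x\cdot f)(y)=f(yx)$ and $(f\cdot m)(x)=\langle m,x\cdot f\rangle$, put $\langle m\Diamond n,f\rangle=\langle n,f\cdot m\rangle$. For fixed $m$ this is the value of $n$ at a fixed element of $\ell_\infty(G)$, so all left multiplications $n\mapsto m\Diamond n$ are weak*-continuous.

*Proof of Corollary C.* (2) Suppose $\varphi:(A^{**},\square)\to C$ were a ring isomorphism. Let $B=C^{op}$, the same dual Banach space with product $b\circ c=cb$. Then $b\mapsto b\circ c=cb$ is a left multiplication of $C$, hence weak*-continuous, so $B$ is allowed in Theorem A. Moreover $\varphi:A^{**}\to B$ is bijective and additive with $\varphi(mn)=\varphi(m)\varphi(n)=\varphi(n)\circ\varphi(m)$. Theorem A says there is no such map. In von Neumann algebras and in dual Banach algebras, multiplication is weak*-continuous in each variable separately, so these are instances of $C$.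

(1) $(\ell_1(G)^{**},\Diamond)$ is a Banach algebra on a dual space in which all left multiplications are weak*-continuous, so (2) applies. $\square$

## 9. Non-discrete groups and the classification

Now let $G$ be a locally compact (Hausdorff) group with left Haar measure $\lambda$, written $dx$ in integrals, and modular function $\Delta$, so $\int F(xy)\,dx=\Delta(y)^{-1}\int F(x)\,dx$. Let $A=L_1(G)$. Its dual is $L_\infty(G)$, where functions are identified if they agree locally almost everywhere, that is, off a set meeting every compact set in a null set. A nonempty open set is never locally null, since it contains a compact set with nonempty interior. The first Arens product is defined by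
$$\langle f\cdot a,b\rangle=\langle f,ab\rangle,\qquad\langle n\cdot f,a\rangle=\langle n,f\cdot a\rangle,\qquad\langle m\square n,f\rangle=\langle m,n\cdot f\rangle,$$
which for discrete $G$ is the definition of Section 2.

*Proof of Theorem B.* (iv)$\Rightarrow$(i): for finite $G$, $L_1(G)^{**}=L_1(G)$. (i)$\Rightarrow$(ii) is trivial. (ii)$\Rightarrow$(iii): an involution is a bijective additive map that reverses products.

(iii)$\Rightarrow$(iv): for infinite discrete $G$, Theorem A with $B=(\ell_1(G)^{**},\square)$ excludes a ring anti-automorphism. So let $G$ be non-discrete and suppose that $\psi$ is a ring anti-automorphism of $A^{**}$.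

**Step 1.** We turn a right identity into a left identity. Let $(h_i)$ be a bounded approximate identity of $L_1(G)$ and $E$ a weak*-cluster point of it in $A^{**}$. After passing to a subnet,
$$\langle E\cdot f,a\rangle=\langle E,f\cdot a\rangle=\lim_i\langle f\cdot a,h_i\rangle=\lim_i\langle f,ah_i\rangle=\langle f,a\rangle .$$
So $E\cdot f=f$ for all $f\in A^*$, and $m\square E=m$ for all $m\in A^{**}$. Put $j=\psi(E)$. Then $j\square\psi(m)=\psi(m\square E)=\psi(m)$, and $\psi$ is onto, so $j\square m=m$ for all $m\in A^{**}$.

**Step 2.** We deduce that the elements $f\cdot a$ span a norm-dense subspace of $L_\infty(G)$. Let $m\in A^{**}$ annihilate all $f\cdot a$ with $f\in A^*$, $a\in A$. Then $\langle m\cdot f,a\rangle=\langle m,f\cdot a\rangle=0$ for all $a$, so $m\cdot f=0$ for all $f$. Hence $\langle m,f\rangle=\langle j\square m,f\rangle=\langle j,m\cdot f\rangle=0$, that is, $m=0$. Now apply the Hahn–Banach theorem.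

**Step 3.** We show that each $f\cdot a$ is represented by a bounded continuous function. For $y\in G$ let $a_y(x)=\Delta(y)^{-1}a(xy^{-1})$. Then $\|a_y\|_1=\|a\|_1$, and $y\mapsto a_y$ is continuous from $G$ to $L_1(G)$, since right translation is norm-continuous on $L_1(G)$ and $\Delta$ is continuous. Hence
$$\varphi(y)=\langle f,a_y\rangle=\int\Delta(y)^{-1}a(xy^{-1})f(x)\,dx$$
is continuous and bounded by $\|f\|_\infty\|a\|_1$. (Substituting $x\mapsto xy$, it is $\int a(x)f(xy)\,dx$.) We claim $f\cdot a=\varphi$ in $L_\infty(G)$.

For $b\in C_c(G)$ the $L_1(G)$-valued integral $\int a_y\,b(y)\,dy$ exists, as its integrand is continuous with compact support. It equals $a*b$. Indeed, for $a\in C_c(G)$ pair both sides with $g\in C_c(G)$ and use Fubini for continuous compactly supported integrands, together with $(a*b)(x)=\int a(xy^{-1})\Delta(y)^{-1}b(y)\,dy$. For general $a$ use density of $C_c(G)$ in $L_1(G)$, both sides being linear in $a$ and bounded in norm by $\|a\|_1\|b\|_1$. Applying $f$ gives $\langle f\cdot a,b\rangle=\langle f,a*b\rangle=\int\varphi(y)b(y)\,dy$ for all $b\in C_c(G)$. By density of $C_c(G)$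 in $L_1(G)$ the claim follows.

**Step 4.** We conclude that every element of $L_\infty(G)$ has a continuous representative. For a bounded continuous function the essential supremum equals the supremum, because nonempty open sets are not locally null. So $C_b(G)$ sits isometrically in $L_\infty(G)$. It is complete, hence norm-closed. By Step 3 it contains the span of the $f\cdot a$, which is dense by Step 2. So $C_b(G)=L_\infty(G)$.

It remains to contradict this. We construct an open set that is small in measure but whose closure is large.

**Step 5.** We construct the open set $U$. Let $K$ be a compact neighborhood of the identity $1$, so $0<\lambda(K)<\infty$. We have $\lambda(\{1\})=0$: otherwise all points would have the same positive mass, $K$ would be finite, the point $1$ would be isolated, and $G$ would be discrete. By outer regularity and local compactness there are relatively compact open symmetric neighborhoods $V_1\supseteq V_2\supseteq\cdots$ of $1$ with $\overline{V_{n+1}}\subseteq V_n$ and $\lambda(V_n)\to0$. Put $N=\bigcap_nV_n=\bigcap_n\overline{V_n}$, so $N=N^{-1}$. For each $n$, compactness gives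 a finite $D_n\subseteq K$ with $K\subseteq D_nV_n$. Let $D=\bigcup_nD_n=\{d_1,d_2,\dots\}$ (repetitions allowed), a countable subset of $K$ with $K\subseteq DV_n$ for all $n$. Choose $n_j$ with $\lambda(V_{n_j})<2^{-j-1}\lambda(K)$ and put
$$U=\bigcup_{j\ge1}d_jV_{n_j}.$$
Then $U$ is open, $\lambda(U)\le\sum_{j\ge1}2^{-j-1}\lambda(K)=\lambda(K)/2$, and $DN\subseteq U$, since $N\subseteq V_{n_j}$ for every $j$.

**Step 6.** We show $K\subseteq\overline U$. Let $k\in K$. For each $n$ there is $d\in D$ with $k\in dV_n$, so $d\in kV_n^{-1}=kV_n$. Thus the sets $D\cap kV_n$ are nonempty, and they decrease with $n$ inside the compact set $K$. By compactness there is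
$$z\in\bigcap_n\overline{D\cap kV_n}\subseteq\overline D\cap\bigcap_nk\overline{V_n}=\overline D\cap kN .$$
As $N=N^{-1}$, we can write $k=z\eta$ with $\eta\in N$. Then $k\in\overline D\,\eta=\overline{D\eta}\subseteq\overline{DN}\subseteq\overline U$.

**Step 7.** We show that $1_U$ has no continuous representative. Suppose $1_U=g$ locally almost everywhere with $g$ continuous. The set $\{g\notin\{0,1\}\}$ is open and locally null, hence empty. So $\{g=0\}=\{g\ne1\}$ is open. The set $U\cap\{g=0\}$ is open, and on it $1_U\ne g$, so it is locally null and hence empty. Therefore $g=1$ on $U$, and by continuity on $\overline U\supseteq K$. Then $1_U\ne g$ on $K\setminus U$, a subset of the compact set $K$ of measure at least $\lambda(K)-\lambda(U)\ge\lambda(K)/2>0$. This contradicts $1_U=g$ locally almost everywhere.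

Steps 4 and 7 contradict each other, so $L_1(G)^{**}$ has no ring anti-automorphism when $G$ is non-discrete. This proves (iii)$\Rightarrow$(iv) and Theorem B. $\square$
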